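\title{Worst-case and ideal GMRES coincide for a Jordan block}

\begin{abstract}
At step $k$ of GMRES applied to a matrix $A$, the largest residual norm over all unit right-hand sides (worst-case GMRES) is bounded by $\min\|p(A)\|$, the minimum being over polynomials of degree at most $k$ with $p(0)=1$ (ideal GMRES). We prove that the two quantities are equal for every Jordan block at every step, and more generally for every affine family of triangular Toeplitz matrices. An optimal dual functional is a priori a sum of rank-one functionals; F.~Riesz's factorization $h=fg$ shows that on triangular Toeplitz matrices it can be replaced by a single one of the same norm, whose right vector is a worst-case right-hand side. We also give a necessary and sufficient criterion for equality over all affine families, and a class of matrices with equality that contains all Jordan matrices, all normal matrices and their direct sums.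
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\|\cdot\|$ is the Euclidean norm of a vector and the induced norm (largest singular value) of a matrix, and $\pi_k$ is the set of real polynomials $p$ of degree at most $k$ with $p(0)=1$. Let $A\in\mathbb R^{n\times n}$ be nonsingular and $\|b\|=1$. Started from zero, GMRES takes as its $k$th approximation to the solution of $Au=b$ the vector $u_k\in\operatorname{span}\{b,Ab,\dots,A^{k-1}b\}$ that minimizes the norm of the residual $r_k=b-Au_k$. The possible residuals are the vectors $p(A)b$ with $p\in\pi_k$, so $\|r_k\|=\min_{p\in\pi_k}\|p(A)b\|$. There are two ways to remove $b$ from this expression. \emph{Worst-case GMRES} and \emph{ideal GMRES} are, respectively, the left and the right side of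
\begin{equation}\label{eq:ineq}
\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|\ \le\ \min_{p\in\pi_k}\|p(A)\| .
\end{equation}
The left side is what the method does on its hardest input. The right side is a matrix approximation problem, and it bounds all residuals at once because $\|p(A)b\|\le\|p(A)\|$. Equality says that this bound is sharp.

Since $\|p(A)\|=\max_{\|b\|=1}\|p(A)b\|$, inequality \eqref{eq:ineq} compares a max--min with a min--max: on the left the polynomial may adapt to $b$, on the right one polynomial must serve every $b$. The function $\|p(A)b\|$ is convex in $p$, but it is convex rather than concave in $b$, and the sphere is not a convex set, so minimax theorems of convex--concave type do not apply. To see what equality requires, suppose that ideal GMRES equals $\delta>0$. It is known that the minimum is then attained at a unique $\varphi_k\in\pi_k$, the $k$th \emph{ideal GMRES polynomial}. If a unit vector $b$ has $\min_{p}\|p(A)b\|=\delta$, then $\delta\le\|\varphi_k(A)b\|\le\delta$. So $b$ must be a maximal right singular vector of $\varphi_k(A)$, that is, a unit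 vector with $\|\varphi_k(A)b\|=\|\varphi_k(A)\|$, and no polynomial in $\pi_k$ may do better on $b$ than $\varphi_k$. If the largest singular value of $\varphi_k(A)$ is simple, there is one candidate up to sign; if it is multiple, the right vector has to be found in a whole sphere of candidates, and it need not exist.

Equality in \eqref{eq:ineq} holds if $A$ is normal, or if $k=1$, or if $\varphi_k(A)$ has a simple maximal singular value \cite{GG,Joubert}. There are matrices, for instance a $4\times4$ example of Toh \cite{Toh}, for which the inequality is strict. For a triangular Toeplitz matrix, worst-case GMRES at step $k$ equals $1$ if and only if ideal GMRES at step $k$ equals $1$ \cite{Faber}.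

Let $S\in\mathbb R^{n\times n}$ be the upper shift, $(Sx)_i=x_{i+1}$ with $x_{n+1}=0$, and let $J_\lambda=\lambda I+S$ be the Jordan block with eigenvalue $\lambda$. The following question is posed as open in \cite{talk}: \emph{does equality hold in \eqref{eq:ineq} for $A=J_\lambda$, for all $n\ge1$, all $\lambda>0$ and all $1\le k\le n-1$?} The excluded parameters $k\ge n$ and $\lambda=0$ are the trivial ones: for $\lambda\ne0$ and $k\ge n$ the polynomial $(1-z/\lambda)^n$ makes both sides $0$, and for $\lambda=0$ both sides are $1$ because $p(S)e_1=e_1$. A Jordan block is triangular Toeplitz, so by \cite{Faber} equality holds whenever either side is $1$, which suggests the answer yes; but $J_\lambda$ is not normal for $n\ge2$, and the maximal singular value of $\varphi_k(J_\lambda)$ can be multiple (Section~\ref{sec:two}). The answer is yes, and neither the normalization $p(0)=1$ nor the form of $J_\lambda$ matters. Let $\mathcal T_n=\operatorname{span}\{I,S,\dots,S^{n-1}\}$ be the space of real upper triangular Toeplitz matrices.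

\begin{theorem}\label{thm:main}
Let $\mathcal L\subset\mathcal T_n$ be any nonempty affine subspace. Then
\[
\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{T\in\mathcal L}\|Tb\|=\min_{T\in\mathcal L}\|T\| .
\]
In particular, worst-case GMRES equals ideal GMRES for $J_\lambda$ for all $n\ge1$, all $\lambda\in\mathbb R$ and all $k\ge1$.
\end{theorem}

Section~\ref{sec:duality} translates the equality into a property of linear functionals on a space of matrices, which turns out to be necessary and sufficient (Theorem~\ref{thm:criterion}). Section~\ref{sec:poly} rewrites this property for $\mathcal T_n$ as a factorization problem for polynomials, which Section~\ref{sec:two} solves by hand for $n=2$ and Section~\ref{sec:proof} in general. Section~\ref{sec:class} extends the result to real and complex compressed shifts and to direct sums (Theorem~\ref{thm:class}).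

\section{Duality and the rank-one property}\label{sec:duality}

Let $\mathbb F=\mathbb R$ or $\mathbb C$. Vectors, matrices, polynomials, subspaces and functionals are taken over $\mathbb F$, and $\langle u,v\rangle=v^*u$. An affine subspace is a set $T_0+\mathcal N$ with $\mathcal N$ a linear subspace. For a nonempty affine subspace $\mathcal L\subset\mathbb F^{n\times n}$ put
\[
\omega(\mathcal L)=\max_{b\in\mathbb F^n,\ \|b\|=1}\ \min_{T\in\mathcal L}\|Tb\|,\qquad \delta(\mathcal L)=\min_{T\in\mathcal L}\|T\| .
\]
All extrema are attained. The minima are distances from the origin to the finite-dimensional affine subspaces $\mathcal Lb$ and $\mathcal L$. The function $b\mapsto\min_{T\in\mathcal L}\|Tb\|$ is an infimum of continuous functions, hence upper semicontinuous, and such a function attains its supremum on the compact unit sphere. As in \eqref{eq:ineq}, $\omega(\mathcal L)\le\delta(\mathcal L)$.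

To prove equality we must bound $\|Tb\|$ from below for all $T\in\mathcal L$ at once, and a lower bound on a convex minimization problem is certified by a linear functional. For a linear subspace $\mathcal A\subset\mathbb F^{n\times n}$ and a functional $\ell\in\mathcal A^*$ let $\|\ell\|=\max\{|\ell(T)|:T\in\mathcal A,\ \|T\|\le1\}$. We use the Hahn--Banach theorem in the following form: a linear functional on a subspace of a normed space extends to the whole space with the same norm.

\begin{lemma}\label{lem:dual}
Let $\mathcal L\subset\mathcal A$ be a nonempty affine subspace with $\delta=\delta(\mathcal L)>0$. There is $\ell\in\mathcal A^*$ with $\|\ell\|\le1$ and $\ell(T)=\delta$ for all $T\in\mathcal L$.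
\end{lemma}

\begin{proof}
Write $\mathcal L=T_0+\mathcal N$; then $T_0\notin\mathcal N$ because $0\notin\mathcal L$. Define $\ell(N+cT_0)=c\delta$ for $N\in\mathcal N$, $c\in\mathbb F$. For $c\neq0$ we have $\|N+cT_0\|=|c|\,\|T_0+N/c\|\ge|c|\delta$, so $\ell$ has norm at most $1$ on $\mathcal N+\mathbb FT_0$. Extend it to $\mathcal A$.
\end{proof}

The simplest functionals on matrices are the \emph{rank-one functionals} $T\mapsto\langle Tu,v\rangle$. Every functional is a sum of them, with controlled weights.

\begin{lemma}\label{lem:svd}
Let $\ell\in\mathcal A^*$. There are unit vectors $u_\nu,v_\nu\in\mathbb F^n$ and numbers $s_\nu\ge0$ $(1\le\nu\le n)$ with $\sum_\nu s_\nu\le\|\ell\|$ and $\ell(T)=\sum_\nu s_\nu\langle Tu_\nu,v_\nu\rangle$ for all $T\in\mathcal A$.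
\end{lemma}

\begin{proof}
Extend $\ell$ to $\mathbb F^{n\times n}$ with the same norm and write $\ell(M)=\operatorname{tr}(Y^*M)$. Let $Y=\sum_\nu s_\nu v_\nu u_\nu^*$ be a singular value decomposition, with $(u_\nu)$ and $(v_\nu)$ orthonormal bases. Then $\ell(M)=\sum_\nu s_\nu\operatorname{tr}(u_\nu v_\nu^*M)=\sum_\nu s_\nu\langle Mu_\nu,v_\nu\rangle$. The matrix $M=\sum_\nu v_\nu u_\nu^*$ maps $u_\nu$ to $v_\nu$, so it has norm $1$ and $\sum_\nu s_\nu=\ell(M)\le\|\ell\|$.
\end{proof}

Applied to the functional of Lemma~\ref{lem:dual}, this gives $\delta\le\sum_\nu s_\nu\|Tu_\nu\|$ for $T\in\mathcal L$. Hence for each $T$ some $u_\nu$ has $\|Tu_\nu\|\ge\delta$, but the index may depend on $T$. With a single term, one vector would serve every $T$.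

\begin{definition}\label{def:P}
A linear subspace $\mathcal A\subset\mathbb F^{n\times n}$ has the \emph{rank-one property} if for every $\ell\in\mathcal A^*$ there are $x,y\in\mathbb F^n$ with $\|x\|\,\|y\|\le\|\ell\|$ and $\ell(T)=\langle Tx,y\rangle$ for all $T\in\mathcal A$.
\end{definition}

Since $|\langle Tx,y\rangle|\le\|T\|\,\|x\|\,\|y\|$, the inequality in the definition is automatically an equality. Replacing $(x,y)$ by $(tx,y/t)$ with $t>0$, or by $(0,0)$ if $\ell=0$, we may always take $\|x\|=\|y\|=\|\ell\|^{1/2}$.

\begin{theorem}\label{thm:criterion}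
A linear subspace $\mathcal A\subset\mathbb F^{n\times n}$ has the rank-one property if and only if $\omega(\mathcal L)=\delta(\mathcal L)$ for every nonempty affine subspace $\mathcal L\subset\mathcal A$.
\end{theorem}

\begin{proof}
Suppose that $\mathcal A$ has the rank-one property and let $\delta=\delta(\mathcal L)$. If $\delta=0$, then $0\le\omega(\mathcal L)\le0$. If $\delta>0$, represent the functional of Lemma~\ref{lem:dual} by $x,y$ with $\|x\|=\|y\|\le1$. For every $T\in\mathcal L$,
\[
\delta=\langle Tx,y\rangle\le\|Tx\|\,\|y\|\le\|Tx\| .
\]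
So $x\ne0$, and $b=x/\|x\|$ has $\|Tb\|\ge\delta/\|x\|\ge\delta$ for all $T\in\mathcal L$. Thus $\omega(\mathcal L)\ge\delta$.

Conversely, let $\ell\in\mathcal A^*$. The case $\ell=0$ is trivial, and by scaling we may take $\|\ell\|=1$. Let $\mathcal L=\{T\in\mathcal A:\ell(T)=1\}$. Every $T\in\mathcal L$ has $\|T\|\ge|\ell(T)|=1$, and a matrix at which $\|\ell\|$ is attained, multiplied by a unimodular scalar, lies in $\mathcal L$ and has norm at most $1$; so $\delta(\mathcal L)=1$. By hypothesis there is a unit vector $x$ with $\|Tx\|\ge1$ on $\mathcal L$. If $T\in\mathcal A$ and $\ell(T)\ne0$, then $T/\ell(T)\in\mathcal L$; hence $|\ell(T)|\le\|Tx\|$ for all $T\in\mathcal A$. In particular $Tx=0$ forces $\ell(T)=0$, so $Tx\mapsto\ell(T)$ is a well-defined functional of norm at most $1$ on the subspace $\mathcal Ax\subset\mathbb F^n$. It is the inner product with some $y\in\mathcal Ax$, $\|y\|\le1$.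
\end{proof}

The vectors found in the first half of the proof carry more information.

\begin{proposition}\label{prop:pair}
Let $\delta=\delta(\mathcal L)>0$, let $\|x\|,\|y\|\le1$ and $\langle Tx,y\rangle=\delta$ for all $T\in\mathcal L$, and let $Q\in\mathcal L$ have $\|Q\|=\delta$. Then $\|x\|=\|y\|=1$, $Qx=\delta y$ and $Q^*y=\delta x$. The maximum defining $\omega(\mathcal L)$ is attained at $x$, and $\delta y$ is the only vector of minimal norm in $\mathcal Lx$. The maximum defining $\omega(\mathcal L^*)$, where $\mathcal L^*=\{T^*:T\in\mathcal L\}$, is attained at $y$.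
\end{proposition}

\begin{proof}
Equality holds throughout $\delta=\langle Qx,y\rangle\le\|Qx\|\,\|y\|\le\delta\|x\|\,\|y\|\le\delta$, so $\|x\|=\|y\|=1$. Every $T\in\mathcal L$ has $\|Tx\|\ge\langle Tx,y\rangle=\delta\ge\omega(\mathcal L)$, so $x$ attains the maximum. If $\|Tx\|\le\delta$, as for $T=Q$, then $\|Tx-\delta y\|^2\le\delta^2-2\delta\cdot\delta+\delta^2=0$. Finally $\delta(\mathcal L^*)=\delta$, $\|Q^*\|=\delta$ and $\langle T^*y,x\rangle=\delta$ on $\mathcal L$, so the hypotheses hold for $\mathcal L^*$, $Q^*$ and the pair $(y,x)$; this gives the statements about $y$.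
\end{proof}

\begin{example}[diagonal matrices]\label{ex:diag}
Here $\|\operatorname{diag}(t_i)\|=\max_i|t_i|$, so $\ell(\operatorname{diag}(t_i))=\sum_ic_it_i$ has norm $\sum_i|c_i|$. A representation $\ell(T)=\langle Tx,y\rangle$ means $c_i=x_i\bar y_i$. Take $x_i=|c_i|^{1/2}$ and $\bar y_i=c_i/|c_i|^{1/2}$ (and $y_i=0$ if $c_i=0$); then $\|x\|^2=\|y\|^2=\sum_i|c_i|$. The rank-one property holds because $c$ factors, term by term, into two vectors of equal modulus.
\end{example}

\begin{example}[failure]\label{ex:fail}
Let $\mathcal L$ be the set of real symmetric $2\times2$ matrices of trace $2$. Then $\delta(\mathcal L)=1$, since $|\operatorname{tr}T|\le2\|T\|$ and $I\in\mathcal L$. But $\omega(\mathcal L)=0$: given $b$, take a unit vector $c\perp b$ and $T=2cc^T$. The dual functional $\frac12\operatorname{tr}T=\frac12e_1^TTe_1+\frac12e_2^TTe_2$ cannot be reduced to one term.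
\end{example}

\section{Toeplitz functionals and products of polynomials}\label{sec:poly}

Let $\mathbb F=\mathbb R$ until the end of Section~\ref{sec:two}. A functional on $\mathcal T_n$ is determined by its values at $I,S,\dots,S^{n-1}$, and for a rank-one functional these values are the correlations $y^TS^jx=\sum_iy_ix_{i+j}$. Reversing one vector turns a correlation into a convolution, that is, into a product of polynomials. For $x,y\in\mathbb R^n$ put
\[
\hat x(z)=\sum_{i=1}^nx_iz^{n-i},\qquad\check y(z)=\sum_{i=1}^ny_iz^{i-1},
\]
and write $[z^m]h$ for the coefficient of $z^m$ in a power series $h$. The term $y_ix_l$ of $\hat x\check y$ has degree $n-l+i-1$, which equals $n-1-j$ exactly when $l=i+j$. Hence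
\begin{equation}\label{eq:dict}
y^TS^jx=[z^{n-1-j}]\,\hat x\check y,\qquad0\le j\le n-1 .
\end{equation}
Say that a power series $h$ \emph{represents} $\ell\in\mathcal T_n^*$ if $[z^{n-1-j}]h=\ell(S^j)$ for $0\le j\le n-1$. Only the coefficients of $z^0,\dots,z^{n-1}$ are prescribed. By \eqref{eq:dict}, $\ell(T)=y^TTx$ on $\mathcal T_n$ if and only if $\hat x\check y$ represents $\ell$.

Some such representation always exists: $x=e_n$ has $\hat x=1$, and $\check y$ can be any polynomial of degree below $n$. The difficulty is the bound $\|x\|\,\|y\|\le\|\ell\|$. For a function $u$ on the unit circle write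
\[
\int u=\frac1{2\pi}\int_0^{2\pi}u(e^{i\theta})\,d\theta,\qquad\|u\|_1=\int|u|,\qquad\|u\|_2=\Big(\int|u|^2\Big)^{1/2}.
\]
Parseval's identity says that $\|u\|_2^2$ is the sum of the squared moduli of the Fourier coefficients, so $\|\hat x\|_2=\|x\|$ and $\|\check y\|_2=\|y\|$, and by the Cauchy--Schwarz inequality $\|\hat x\check y\|_1\le\|x\|\,\|y\|$. A sum of products is no longer visibly a product, but the $L^1$ bound survives summation: Lemma~\ref{lem:svd} will give a polynomial $h$ that represents $\ell$ and has $\|h\|_1\le\|\ell\|$. It remains to recover a product from this bound alone. Example~\ref{ex:diag} suggests factors $f,g$ with $|f|=|g|=|h|^{1/2}$ on the circle. The pointwise choice $f=|h|^{1/2}$ does not work: unless it is constant, it has negative frequencies, and then the low coefficients of $fg$ involve infinitely many coefficients of the factors, which two vectors in $\mathbb R^n$ cannot hold. The factors must be power series.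

\section{The Jordan block of size two}\label{sec:two}

Let $n=2$, $k=1$, $\lambda>0$. For $p=1+\beta z$ we have $p(J_\lambda)=(1+\lambda\beta)I+\beta S$, so
\[
\mathcal L=\{p(J_\lambda):p\in\pi_1\}=\{T\in\mathcal T_2:\ell(T)=1\},\qquad\ell(\alpha I+\beta S)=\alpha-\lambda\beta ,
\]
and $\ell$ is represented by every series that begins with $-\lambda+z$.

\medskip\noindent\emph{The case $\lambda\le\frac12$.} Let $u_\pm=(1,\pm1)^T/\sqrt2$ and $s_\pm=\frac12\mp\lambda\ge0$. Since $u_\pm^TSu_\pm=\pm\frac12$, comparing values at $I$ and $S$ gives
\[
\ell(T)=s_+\,u_+^TTu_++s_-\,u_-^TTu_- .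
\]
The weights sum to $1$, so $\|\ell\|\le1$ and $\delta(\mathcal L)=1$, attained at $I$. Both singular values of $I$ are maximal, and every unit vector is a candidate. From $\|b+\beta J_\lambda b\|^2=1+2\beta\,b^TJ_\lambda b+\beta^2\|J_\lambda b\|^2$ we see that a unit vector $b$ has $\min_{T\in\mathcal L}\|Tb\|=1$ exactly when $b^TJ_\lambda b=0$. For $\lambda<\frac12$ neither $u_+$ nor $u_-$ qualifies, as $u_\pm^TJ_\lambda u_\pm=\lambda\pm\frac12$. Now pass to polynomials:
\[
h=s_+\hat u_+\check u_++s_-\hat u_-\check u_-=\tfrac12s_+(1+z)^2-\tfrac12s_-(1-z)^2=-\lambda+z-\lambda z^2 .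
\]
The splitting $1\cdot h$ gives $x=e_2$, $y=(-\lambda,1)^T$ and $\|x\|\,\|y\|=\sqrt{1+\lambda^2}>1$, which is too large. Write instead $\lambda=a/(1+a^2)$ with $0<a\le1$; this is possible because $a/(1+a^2)$ maps $(0,1]$ onto $(0,\frac12]$. Then
\[
h=fg,\qquad f=\frac{1-az}{\sqrt{1+a^2}},\qquad g=\frac{z-a}{\sqrt{1+a^2}},
\]
and $|f|=|g|$ on the circle. Reading $f=\hat x$ and $g=\check y$ gives the unit vector $x=y=(-a,1)^T/\sqrt{1+a^2}$, and indeed $x^TJ_\lambda x=\lambda+x_1x_2=0$. Thus $\omega(\mathcal L)=1$. For $a<1$ the factors arise by a rule that generalizes. The zero $a$ in the disk prevents $h$ from having an analytic square root. Dividing $h$ by $B=(z-a)/(1-az)$, which has modulus $1$ on the circle, removes this zero without changing $|h|$ there. The quotient is $(1-az)^2/(1+a^2)$, its square root is $f$, and $g=Bf$.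

\medskip\noindent\emph{The case $\lambda\ge\frac12$.} Use the freedom in the coefficient of $z^2$ and take
\[
h=-\lambda+z-\frac{z^2}{4\lambda}=-\lambda\Big(1-\frac z{2\lambda}\Big)^2 .
\]
There is no zero in the open disk, but $h(0)<0$, so a real square root needs a sign: $f=\sqrt\lambda\,(1-z/(2\lambda))$, $g=-f$. This gives $x=\sqrt\lambda\,(-\frac1{2\lambda},1)^T$, $y=\sqrt\lambda\,(-1,\frac1{2\lambda})^T$ and $\|x\|\,\|y\|=\lambda+\frac1{4\lambda}=1/d$ with $d=4\lambda/(4\lambda^2+1)$. From $1=y^TTx\le\|y\|\,\|Tx\|$ on $\mathcal L$ we get $\omega(\mathcal L)\ge d$. For the matching upper bound let $Q=\alpha I+\beta S$ with $\alpha=d/(2\lambda)$ and $\beta=-d(1-\frac1{4\lambda^2})$. Then $\alpha-\lambda\beta=d(\lambda+\frac1{4\lambda})=1$, so $Q\in\mathcal L$. The singular values $\sigma_1\ge\sigma_2$ of $Q$ satisfy $\sigma_1\sigma_2=\alpha^2$ and $\sigma_1^2+\sigma_2^2=2\alpha^2+\beta^2$, hence $\sigma_1-\sigma_2=|\beta|$. These equations determine them, and they hold for $d$ and $d/(4\lambda^2)$. So $\|Q\|=d$, and $\omega(\mathcal L)=\delta(\mathcal L)=4\lambda/(4\lambda^2+1)$.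

\section{Factorization and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

The rule found above is F.~Riesz's factorization theorem for the Hardy space $H^1$; see \cite[Ch.~2]{Duren}. We need it only for functions analytic beyond the unit circle, where the proof is elementary. Two facts are used. First, a function $u$ analytic in $|z|<1$ has real Taylor coefficients if and only if $\overline{u(\bar z)}=u(z)$. Second, for points $a_1,\dots,a_r$ of the open unit disk put
\begin{equation}\label{eq:q}
q(z)=\prod_{i=1}^r(z-a_i),\qquad q^\#(z)=\prod_{i=1}^r(1-\bar a_iz).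
\end{equation}
The polynomial $q^\#$ has no zero in $|z|\le1$. On the circle $z\,\overline{(1-\bar a_iz)}=z-a_i$, so $q=z^r\,\overline{q^\#}$ and $|q|=|q^\#|$ there. A function $cq/q^\#$ with $|c|=1$ is a \emph{finite Blaschke product} of degree $r$: it is analytic in a disk of radius greater than $1$, has modulus $1$ on the circle, and vanishes exactly at the $a_i$. If the list $(a_i)$ is closed under conjugation, with multiplicities, then $q$ and $q^\#$ are real polynomials.

\begin{lemma}\label{lem:riesz}
Let $h\not\equiv0$ be analytic in $|z|<R$ for some $R>1$. There are functions $f=\sum_mf_mz^m$ and $g=\sum_mg_mz^m$, analytic in $|z|<1$ and continuous in $|z|\le1$, with $fg=h$ and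
\[
\sum_m|f_m|^2=\sum_m|g_m|^2=\|h\|_1 .
\]
If $h$ has real Taylor coefficients, then $f$ and $g$ can be chosen with real Taylor coefficients.
\end{lemma}

\begin{proof}
Because $R>1$, the function $h$ has finitely many zeros in $|z|\le1$. Let $a_1,\dots,a_r$ be those in $|z|<1$, with multiplicity, and $B=q/q^\#$ (with $B=1$ if $r=0$). Then $h/B=(h/q)\,q^\#$ is analytic in $|z|<R$, has no zero in $|z|<1$, and has modulus $|h|$ on the circle. Let $F=\varepsilon h/B$, where $\varepsilon=1$ in general and $\varepsilon=\pm1$ is chosen below when $h$ is real. A zero-free analytic function in a disk has an analytic square root; let $f$ be one for $F$ in $|z|<1$, and put $g=\varepsilon Bf$. Then $fg=\varepsilon BF=h$.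

The function $f$ extends continuously to the circle. Near a point of the circle where $F\neq0$, take a small disk $D$ on which $F$ is analytic and zero-free; on the convex set $D\cap\{|z|<1\}$, $f$ agrees with one of the two analytic square roots of $F$ on $D$. At a zero of $F$ on the circle, $|f|=|F|^{1/2}\to0$. So $f$ and $g$ are continuous in $|z|\le1$, and $|f|^2=|g|^2=|h|$ on the circle. As $\rho\to1^-$, $f(\rho z)\to f(z)$ uniformly on the circle, so the boundary function of $f$ has Fourier coefficients $f_m$ for $m\ge0$ and $0$ for $m<0$. Parseval's identity gives $\sum_m|f_m|^2=\int|f|^2=\|h\|_1$, and the same argument applies to $g$.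

Let $h$ have real coefficients. From $\overline{h(\bar z)}=h(z)$ the list $(a_i)$ is closed under conjugation, so $B$ and $h/B$ have real coefficients. The value of $h/B$ at $0$ is real and nonzero; choose $\varepsilon$ so that $F(0)>0$, and the root with $f(0)>0$. The analytic function $\overline{f(\bar z)}$ has square $\overline{F(\bar z)}=F(z)$, so its quotient by $f$ takes only the values $\pm1$, is constant, and equals $1$ at $0$. Hence $f$ has real coefficients, and so has $g=\varepsilon Bf$.
\end{proof}

\begin{proposition}\label{prop:toeplitz}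
The space $\mathcal T_n\subset\mathbb R^{n\times n}$ has the rank-one property.
\end{proposition}

\begin{proof}
Let $0\ne\ell\in\mathcal T_n^*$.

\emph{Sum.} Take $s_\nu,u_\nu,v_\nu$ from Lemma~\ref{lem:svd} and put $h=\sum_\nu s_\nu\hat u_\nu\check v_\nu$, a real polynomial. By \eqref{eq:dict} it represents $\ell$, so $h\not\equiv0$, and
\[
\|h\|_1\le\sum_\nu s_\nu\|u_\nu\|\,\|v_\nu\|=\sum_\nu s_\nu\le\|\ell\| .
\]

\emph{Factor.} Write $h=fg$ as in Lemma~\ref{lem:riesz}, with real $f_m,g_m$.

\emph{Truncate.} The series $f,g$ need not terminate. Put $x_i=f_{n-i}$ and $y_i=g_{i-1}$ for $1\le i\le n$, so that $\hat x=\sum_{m<n}f_mz^m$ and $\check y=\sum_{m<n}g_mz^m$. Then $\|x\|^2\le\|h\|_1$ and $\|y\|^2\le\|h\|_1$, so $\|x\|\,\|y\|\le\|\ell\|$. For $m\le n-1$ the coefficient $[z^m]fg=\sum_{i=0}^mf_ig_{m-i}$ involves only indices below $n$, so it equals $[z^m]\hat x\check y$. Thus $\hat x\check y$ represents $\ell$, and $\ell(T)=y^TTx$ on $\mathcal T_n$.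
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement follows from Proposition~\ref{prop:toeplitz} and Theorem~\ref{thm:criterion}. Since $S^n=0$, every polynomial in $J_\lambda=\lambda I+S$ lies in $\mathcal T_n$. The set $\pi_k$ is an affine subspace of the polynomials and $p\mapsto p(J_\lambda)$ is linear, so $\{p(J_\lambda):p\in\pi_k\}$ is an affine subspace of $\mathcal T_n$.
\end{proof}

The Toeplitz structure enters only through \eqref{eq:dict}: on $\mathcal T_n$ a rank-one functional sees $x$ and $y$ only through the product $\hat x\check y$ modulo $z^n$. The multiplicity of the maximal singular value of the optimal matrix plays no role.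

\begin{remark}[worst-case vectors]\label{rem:vectors}
Let $\delta=\delta(\mathcal L)>0$ and let $x,y$ be produced by the proof above from the functional of Lemma~\ref{lem:dual}, so that $\|x\|,\|y\|\le1$. Proposition~\ref{prop:pair} applies; for GMRES, $Q=\varphi_k(J_\lambda)$. Thus $b=x$ is a worst-case right-hand side and a maximal right singular vector of $Q$, its GMRES residual is $\delta y$, and $y$ is a worst-case vector for the transposed problem. Moreover $1=\|x\|^2\le\sum_mf_m^2\le1$, and likewise for $y$ and $g$, so in this case $f$ and $g$ are polynomials of degree below $n$, as they were in Section~\ref{sec:two}.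
\end{remark}

\section{Compressed shifts and direct sums}\label{sec:class}

Let again $\mathbb F=\mathbb R$ or $\mathbb C$; here \emph{unitary} means orthogonal if $\mathbb F=\mathbb R$. We first record operations that preserve the rank-one property and then supply the blocks to which they are applied.

\begin{lemma}\label{lem:perm}
The rank-one property passes
\begin{itemize}
\item[(a)] from $\mathcal A$ to every linear subspace of $\mathcal A$;
\item[(b)] from $\mathcal A$ to $U\mathcal AU^*$ for unitary $U$;
\item[(c)] from $\mathcal A_1,\dots,\mathcal A_m$ to the space $\mathcal A_1\oplus\dots\oplus\mathcal A_m$ of block diagonal matrices $\bigoplus_iT_i$ with $T_i\in\mathcal A_i$.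
\end{itemize}
\end{lemma}

\begin{proof}
(a) Extend the functional to $\mathcal A$ with the same norm, and represent the extension.

(b) For $\ell$ on $U\mathcal AU^*$, the functional $T\mapsto\ell(UTU^*)$ on $\mathcal A$ has the same norm. If $x,y$ represent it, then $\ell(UTU^*)=\langle Tx,y\rangle=\langle UTU^*\,Ux,Uy\rangle$, and $\|Ux\|\,\|Uy\|=\|x\|\,\|y\|$.

(c) Write $\ell(\bigoplus_iT_i)=\sum_i\ell_i(T_i)$ with $\ell_i\in\mathcal A_i^*$. Choose $T_i$ with $\|T_i\|\le1$ and $\ell_i(T_i)=\|\ell_i\|$; since $\|\bigoplus_iT_i\|=\max_i\|T_i\|\le1$, we get $\sum_i\|\ell_i\|\le\|\ell\|$. Represent $\ell_i$ by $x_i,y_i$ with $\|x_i\|^2=\|y_i\|^2=\|\ell_i\|$. Then $x=\bigoplus_ix_i$ and $y=\bigoplus_iy_i$ represent $\ell$, and $\|x\|^2=\|y\|^2=\sum_i\|\ell_i\|\le\|\ell\|$.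
\end{proof}

\subsection*{Compressed shifts}

In the coordinates $x\mapsto\hat x$ the shift $S$ multiplies by $z$ and discards the term of degree $n$, and the truncation in Proposition~\ref{prop:toeplitz} discards all multiples of $z^n$. Both are orthogonal projections that kill multiples of $z^n$, and $z^n$ can be replaced by any finite Blaschke product.

Let $H^2$ be the Hardy space of power series $u=\sum_{m\ge0}u_mz^m$ with $u_m\in\mathbb F$ and $\sum_m|u_m|^2<\infty$, a Hilbert space over $\mathbb F$. We identify $u$ with the square-integrable function on the circle that has these Fourier coefficients, so that $\langle u,v\rangle=\sum_mu_m\bar v_m=\int u\bar v$. A function on the circle has real Fourier coefficients if and only if $\overline{u(\bar z)}=u(z)$ almost everywhere, and this condition is preserved by products and by complex conjugation. Multiplication by a function analytic in $|z|<R$, $R>1$, with coefficients in $\mathbb F$ maps $H^2$ into itself, because its Taylor polynomials do and they converge uniformly on the circle. Finally,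
\begin{equation}\label{eq:zero}
\int zuv=0\qquad(u,v\in H^2),
\end{equation}
since this is the $L^2$ inner product of $zu$, which has only frequencies $\ge1$, with $\bar v$, which has only frequencies $\le0$.

Let $\Theta=cq/q^\#$ be a finite Blaschke product of degree $n\ge1$, in the notation \eqref{eq:q} with $r=n$. If $\mathbb F=\mathbb R$, assume $\overline{\Theta(\bar z)}=\Theta(z)$; then the zeros are closed under conjugation, $q$ and $q^\#$ are real, and $c=\pm1$. Multiplication by $\Theta$ is an isometry of $H^2$, so $\Theta H^2$ is closed. Let $K=H^2\ominus\Theta H^2$ be its orthogonal complement and $P$ the orthogonal projection onto $K$. To generalize \eqref{eq:dict} we need a substitute for the reversal $\hat y\mapsto\check y$, which on the circle is $\check y=z^{n-1}\,\overline{\hat y}$ for real $y$. Define $Cv=\Theta\bar z\bar v$ on the circle, for $v\in K$.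

\begin{lemma}\label{lem:K}
The map $C$ sends $K$ into $K$, $\|Cv\|=\|v\|$ and $C(Cv)=v$. Moreover $K=\{r/q^\#:r\text{ a polynomial over }\mathbb F,\ \deg r<n\}$, so $\dim K=n$.
\end{lemma}

\begin{proof}
Let $v\in K$. For $m\ge1$ the Fourier coefficient of $Cv$ of index $-m$ is $\int\Theta\bar z\bar vz^m=\langle\Theta z^{m-1},v\rangle=0$. If $\mathbb F=\mathbb R$, the functions $\Theta,\bar z,\bar v$ have real Fourier coefficients, and so has their product. Thus $Cv\in H^2$. For $w\in H^2$, since $|\Theta|=1$,
\[
\langle Cv,\Theta w\rangle=\int\Theta\bar z\bar v\,\overline{\Theta w}=\overline{\int zvw}=0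
\]
by \eqref{eq:zero}. So $Cv\in K$. On the circle $|Cv|=|v|$ and $C(Cv)=\Theta\bar z\cdot\bar\Theta zv=v$.

The last identity reads $v=\Theta\bar z\,\overline{Cv}$, that is, $q^\#v=c\,q\bar z\,\overline{Cv}$. The left side lies in $H^2$. The right side has only frequencies $\le n-1$, because $q\bar z$ has frequencies $\le n-1$ and $\overline{Cv}$ has frequencies $\le0$. So $q^\#v$ is a polynomial over $\mathbb F$ of degree below $n$. Conversely, let $0\le j<n$. On the circle $\bar\Theta=1/\Theta=\bar cq^\#/q$ and $q=z^n\,\overline{q^\#}$, so $\bar\Theta z^j/q^\#=\bar cz^j/q=\bar c\,\overline{z^{n-j}/q^\#}$. For $w\in H^2$ this gives $\langle z^j/q^\#,\Theta w\rangle=\bar c\,\overline{\int z^{n-j}w/q^\#}=0$ by \eqref{eq:zero}, as $n-j\ge1$. Hence $z^j/q^\#\in K$.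
\end{proof}

The \emph{compressed shift} is the operator $S_\Theta u=P(zu)$ on $K$, viewed as an $n\times n$ matrix in an orthonormal basis of $K$; by Lemma~\ref{lem:perm}(b) the choice of basis is immaterial. Let $\mathcal A_\Theta$ be the algebra of all $p(S_\Theta)$, $p$ a polynomial over $\mathbb F$. For $\Theta=z^n$, $K$ is the space of polynomials of degree below $n$; in the basis $z^{n-1},\dots,z,1$ we have $S_\Theta=S$, and in the basis $1,z,\dots,z^{n-1}$ we have $S_\Theta=S^T$, so $\mathcal A_\Theta$ is the algebra of upper, respectively lower, triangular Toeplitz matrices over $\mathbb F$. For $n=1$, $\mathcal A_\Theta=\mathbb F$.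

\begin{example}\label{ex:theta}
Let $\Theta=z(z-a)/(1-\bar az)$ with $a\in\mathbb F$, $0<|a|<1$, and $\rho=\sqrt{1-|a|^2}$. By Lemma~\ref{lem:K}, $\epsilon_1=1$ and $\epsilon_2=\rho z/(1-\bar az)=\rho\sum_{m\ge1}\bar a^{\,m-1}z^m$ lie in $K$, and they are orthonormal. We have $\langle z\epsilon_j,\epsilon_1\rangle=0$, $\langle z\epsilon_1,\epsilon_2\rangle=\rho$ and $\langle z\epsilon_2,\epsilon_2\rangle=\rho^2\sum_{m\ge2}\bar a^{\,m-2}a^{m-1}=a$. So $S_\Theta=\begin{pmatrix}0&0\\ \rho&a\end{pmatrix}$, which is diagonalizable and not normal.
\end{example}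

\begin{proposition}\label{prop:theta}
The algebra $\mathcal A_\Theta$ has the rank-one property.
\end{proposition}

\begin{proof}
For $w\in H^2$ we have $w-Pw\in\Theta H^2$, hence $z(w-Pw)\in\Theta H^2$ and $P(zPw)=P(zw)$. By induction $S_\Theta^ju=P(z^ju)$, so $p(S_\Theta)u=P(pu)$ for $u\in K$. For $u,v\in K$ it follows that $\langle p(S_\Theta)u,v\rangle=\langle pu,v\rangle=\int pu\bar v$, and $\bar v=\bar\Theta z\,Cv$ gives the analogue of \eqref{eq:dict}:
\begin{equation}\label{eq:dict2}
\langle p(S_\Theta)u,v\rangle=\int pz\bar\Theta\,u\,(Cv).
\end{equation}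
Again $u$ and $v$ enter only through a product of two elements of $K$.

Let $0\neq\ell\in\mathcal A_\Theta^*$. Lemma~\ref{lem:svd} gives unit vectors $u_\nu,v_\nu\in K$ and weights $s_\nu$, and by \eqref{eq:dict2}
\[
\ell(p(S_\Theta))=\int pz\bar\Theta h,\qquad h=\sum_\nu s_\nu u_\nu\,(Cv_\nu),\qquad\|h\|_1\le\sum_\nu s_\nu\le\|\ell\| .
\]
Here $h\not\equiv0$ because $\ell\ne0$. By Lemma~\ref{lem:K}, $h$ is a polynomial over $\mathbb F$ divided by $(q^\#)^2$, so it is analytic in a disk of radius greater than $1$ and has coefficients in $\mathbb F$; this is where the finiteness of $\Theta$ is used. Lemma~\ref{lem:riesz} gives $h=fg$ on the closed disk with $f,g\in H^2$ and $\|f\|^2=\|g\|^2=\|h\|_1$. The projection now plays the part of the truncation. Write $f=x+\Theta f'$ and $g=w+\Theta g'$ with $x=Pf$, $w=Pg$ and $f',g'\in H^2$. Then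
\[
\int pz\bar\Theta fg=\int pz\bar\Theta xw+\int z\,(pf')\,w+\int z\,(px)\,g'+\int z\,(p\Theta f')\,g' ,
\]
and the last three integrals vanish by \eqref{eq:zero}. Put $y=Cw\in K$, so that $Cy=w$. By \eqref{eq:dict2}, $\ell(p(S_\Theta))=\langle p(S_\Theta)x,y\rangle$ for all $p$, and $\|x\|\,\|y\|=\|x\|\,\|w\|\le\|f\|\,\|g\|\le\|\ell\|$.
\end{proof}

\subsection*{The general theorem}

A complex normal matrix is unitarily similar to a diagonal matrix. A real normal matrix is orthogonally similar to a direct sum of $1\times1$ blocks and of $2\times2$ blocks from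
\[
\mathcal C=\left\{\begin{pmatrix}\alpha&\beta\\-\beta&\alpha\end{pmatrix}:\alpha,\beta\in\mathbb R\right\},
\]
so for $\mathbb F=\mathbb R$ we add this space to the blocks. Its elements are $\alpha I+\beta E$ with $E^2=-I$, so $\mathcal C$ is an algebra containing $I$.

\begin{lemma}\label{lem:C}
For $\mathbb F=\mathbb R$, the algebra $\mathcal C$ has the rank-one property.
\end{lemma}

\begin{proof}
For $M=\alpha I+\beta E$ we have $M^TM=(\alpha^2+\beta^2)I$, so $\|M\|=\sqrt{\alpha^2+\beta^2}$, and $\ell(M)=\gamma_1\alpha+\gamma_2\beta$ has norm $\sqrt{\gamma_1^2+\gamma_2^2}$. Since $Me_1=(\alpha,-\beta)^T$, we have $\ell(M)=y^TMx$ with $x=e_1$ and $y=(\gamma_1,-\gamma_2)^T$.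
\end{proof}

\begin{theorem}\label{thm:class}
Let $A\in\mathbb F^{n\times n}$ be unitarily (orthogonally, if $\mathbb F=\mathbb R$) similar to $A_1\oplus\dots\oplus A_m$, where each $A_i$ is an element of some $\mathcal A_\Theta$ (in particular, an arbitrary triangular Toeplitz matrix, a Jordan block, or a $1\times1$ matrix) or, if $\mathbb F=\mathbb R$, an element of $\mathcal C$. Then for every nonempty affine set $\Pi$ of polynomials of bounded degree over $\mathbb F$,
\[
\max_{b\in\mathbb F^n,\ \|b\|=1}\ \min_{p\in\Pi}\|p(A)b\|=\min_{p\in\Pi}\|p(A)\| .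
\]
\end{theorem}

\begin{proof}
Write $A=U(\bigoplus_iA_i)U^*$ and let $\mathcal B_i$ be the algebra, $\mathcal A_\Theta$ or $\mathcal C$, that contains $A_i$. It contains the identity, so $p(A_i)\in\mathcal B_i$ and $p(A)=U(\bigoplus_ip(A_i))U^*\in U(\bigoplus_i\mathcal B_i)U^*$ for every polynomial $p$. By Proposition~\ref{prop:theta}, Lemma~\ref{lem:C} and the three parts of Lemma~\ref{lem:perm}, the algebra of all $p(A)$ has the rank-one property. Apply Theorem~\ref{thm:criterion} to its affine subspace $\{p(A):p\in\Pi\}$.
\end{proof}

Take for $\Pi$ the polynomials over $\mathbb F$ of degree at most $k$ with $p(0)=1$. Then worst-case GMRES equals ideal GMRES at every step for every Jordan matrix $\bigoplus_iJ_{\lambda_i}$, with blocks of any sizes and eigenvalues in $\mathbb F$, for every triangular Toeplitz matrix, and for every matrix unitarily similar to a direct sum of such blocks. Normal matrices are covered, so the theorem of \cite{GG,Joubert} for normal matrices is a special case, and the equality for triangular Toeplitz matrices contains the result of \cite{Faber} quoted in Section~\ref{sec:intro}.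 Taking for $\Pi$ the monic polynomials of degree $k$ gives the same equality for the worst-case and the ideal Arnoldi problem.

Finally, for any $A\in\mathbb F^{n\times n}$, every affine subspace $\mathcal L$ of the algebra $\{p(A)\}$ is the image of an admissible $\Pi$, namely of $\{p:\deg p<n,\ p(A)\in\mathcal L\}$, by the Cayley--Hamilton theorem. So by Theorem~\ref{thm:criterion} the rank-one property of $\{p(A)\}$ is exactly what is needed for equality over all affine families $\Pi$. If worst-case GMRES is strictly smaller than ideal GMRES at some step, as in Toh's example \cite{Toh}, then $\{p(A)\}$ fails the rank-one property and $A$ lies outside the class of Theorem~\ref{thm:class}.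

\begin{thebibliography}{9}

\bibitem{Duren} Duren, \emph{Theory of $H^p$ Spaces}.

\bibitem{Faber} Faber et al., 1996.

\bibitem{GG} Greenbaum and Gurvits, 1994.

\bibitem{talk} \emph{Ideal GMRES and polynomial numerical hull for a Jordan block}, \texttt{http://www.karlin.mff.cuni.cz/\~{}ptichy/download/present/2006Duesseldorf.pdf}

\bibitem{Joubert} Joubert, 1994.

\bibitem{Toh} Toh, 1997.

\end{thebibliography}
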